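# Complex Schrödinger eigenvalues against line integrals of the potential

## 1. The bound $|z|^{1/2}\le C_n\|XV\|_\infty$ fails logarithmically near $[0,\infty)$

Throughout, $n\ge2$, potentials $V:\mathbb R^n\to\mathbb C$ lie in $L^q(\mathbb R^n)$ for some $q$ with $\frac n2<q<\infty$, and $\|XV\|_\infty$ is the (essential) supremum over all lines $\ell$ of $\int_\ell|V|$. Precise definitions follow in Section 2.

**Theorem 1.** For every $n\ge2$ there are $c_n,\theta_n>0$ such that for every $\theta\in(0,\theta_n]$ there is $V\in L^\infty(\mathbb R^n)$ with compact support such that $z=e^{i\theta}$ is a discrete eigenvalue of $-\Delta+V$ and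
$$|z|^{1/2}=1\ \ge\ c_n\log(1/\theta)\,\|XV\|_\infty .$$
Letting $\theta\to0$, there is no constant $C_n$, depending only on $n$, such that $|z|^{1/2}\le C_n\|XV\|_\infty$ for all $V$ and all discrete eigenvalues $z$ of $-\Delta+V$.

**Theorem 2.** For $\theta\in(0,\pi]$ let $\mathcal C_n(\theta)$ be the supremum of $|z|^{1/2}/\|XV\|_\infty$ over all $0\ne V\in\bigcup_{n/2<q<\infty}L^q$ with $\|XV\|_\infty<\infty$ and all discrete eigenvalues $z$ of $-\Delta+V$ with $\arg z=\pm\theta$, $\arg z\in(-\pi,\pi]$. Let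
$$\mathcal R_n(\theta)=\sup_W\frac{\|W^{1/2}(-\Delta-e^{i\theta})^{-1}W^{1/2}\|}{\|XW\|_\infty},$$
over $0\le W\in\bigcup_{n/2<q<\infty}L^q$ with $0<\|XW\|_\infty<\infty$. Then:

* (a) $\mathcal C_n(\theta)=\mathcal R_n(\theta)$.
* (b) $\mathcal C_n(\theta)\ge c_n\log(1/\theta)$ for $0<\theta\le\theta_n$.
* (c) $\mathcal C_n(\theta)\le A_n\big(1+2/d(\theta)\big)<\infty$, where $d(\theta)=\operatorname{dist}(e^{i\theta},[0,\infty))$.
* (d) For every $\varepsilon>0$, $\mathcal C_n(\theta)\le A_{n,\varepsilon}\,\theta^{-\frac{n-1}{n+1}-\varepsilon}$ for $0<\theta\le1/8$.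

Consequently, for nonempty $\Omega\subset\mathbb C\setminus[0,\infty)$, a bound $|z|^{1/2}\le C\|XV\|_\infty$ with $C$ uniform in $V$ and in the eigenvalue $z\in\Omega$ holds if and only if $\inf_{z\in\Omega}|\arg z|>0$.

In plain words: how far from the origin can an eigenvalue of $-\Delta+V$ lie, if we only know that $V$ has small integrals over all lines? Open Problem 2 of the slides "Spectral Inequalities for Schrödinger Operators with Complex Potentials" (http://nsa.fjfi.cvut.cz/CIRM2024/slides/Cuenin.pdf) asks to prove $|z|^{1/2}\lesssim\sup_\ell\int_\ell|V|$. The inequality is known for radial $V$ (Barceló–Ruiz–Vega, Frank–Simon). Theorem 1 says that it is false in general: the eigenvalue stays on the unit circle while every line integral of $|V|$ is at most a constant times $1/\log(1/\theta)$.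

Theorem 2 locates the failure. Part (a) trades the eigenvalue problem, with no loss of constants, for an operator norm depending only on $W=|V|$. Parts (b), (c), (d) say that the best constant for eigenvalues of argument $\pm\theta$ is finite for each $\theta>0$, and as $\theta\to0$ grows at least like $\log(1/\theta)$ and at most like $\theta^{-\frac{n-1}{n+1}-\varepsilon}$. These bounds do not match, and the exact rate is not determined here. Part (d) relies on one published theorem, quoted in Section 9; everything else is proved below up to textbook facts.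

In dimension one there is a single line, and the analogous inequality holds. For bounded, compactly supported $V$ on $\mathbb R$ and $z\notin[0,\infty)$, the resolvent of $-d^2/dx^2$ has kernel $\frac{i}{2\sqrt z}e^{i\sqrt z|x-y|}$ with $\operatorname{Im}\sqrt z>0$, of modulus at most $\frac1{2|z|^{1/2}}$. So the Hilbert–Schmidt norm of $|V|^{1/2}(-d^2/dx^2-z)^{-1}|V|^{1/2}$ is at most $\frac1{2|z|^{1/2}}\int|V|$. If $z$ is an eigenvalue, this norm is at least $1$ (the proof of Proposition 3(i) below works verbatim), so $|z|^{1/2}\le\frac12\int_{\mathbb R}|V|$.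

## 2. Forms, discrete eigenvalues and the X-ray norm

**Notation.** $R_0(z)=(-\Delta-z)^{-1}$; $Jf=\bar f$; $\hat f(\xi)=\int e^{-ix\cdot\xi}f(x)\,dx$; $\langle\cdot,\cdot\rangle$ is linear in the first entry, and also denotes the pairing of $H^{-1}$ with $H^1$. The norm of $H^1$ is $\|(1-\Delta)^{1/2}u\|$.

**The operator.** Let $0\le W\in L^q$ with $\frac n2<q<\infty$, and let $q'$ be the dual exponent. By Hölder and the Gagliardo–Nirenberg inequality with $\sigma=\frac n{2q}<1$,
$$\int W|u|^2\le\|W\|_q\|u\|_{2q'}^2\le C\|W\|_q\|\nabla u\|^{2\sigma}\|u\|^{2(1-\sigma)}\le\tfrac12\|\nabla u\|^2+C_W\|u\|^2 .\tag{1}$$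
Hence the form $u\mapsto\int|\nabla u|^2+\int V|u|^2$ on $H^1$ is closed and sectorial. It defines an m-sectorial operator $H=-\Delta+V$: one has $u\in D(H)$ and $Hu=f\in L^2$ exactly when $u\in H^1$ and $\int\nabla u\cdot\nabla\bar v+\int Vu\bar v=\int f\bar v$ for all $v\in H^1$.

**Form-compactness.** This says that $B=W^{1/2}(1-\Delta)^{-1/2}$ is compact on $L^2$. The second expression in (1) gives $\|B\|^2\le C\|W\|_q$. Put $W_k=W\mathbf 1_{\{W\le k,\,|x|\le k\}}$. Then $|W^{1/2}-W_k^{1/2}|^2=W-W_k\to0$ in $L^q$, so $B$ is the norm limit of the operators $W_k^{1/2}(1-\Delta)^{-1/2}$, which are compact by Rellich's theorem.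

**Discrete eigenvalue.** An isolated point $z$ of the spectrum of $H$ whose Riesz projection has finite rank, that is, an eigenvalue of finite algebraic multiplicity.

**X-ray transform.** For $\omega\in S^{n-1}$ and $y\in\omega^\perp$,
$$X|V|(\omega,y)=\int_{\mathbb R}|V(y+t\omega)|\,dt ,\qquad \|XV\|_\infty=\operatorname*{ess\,sup}_{(\omega,y)}X|V|(\omega,y)\in[0,\infty].$$
By Fubini, $X|V|$ is defined for almost every line, and changing $V$ on a null set changes it on a null set of lines only. If $\|XV\|_\infty=\infty$, the inequality in question is trivial. If $V\ne0$ then $\|XV\|_\infty>0$, since $\int_{\omega^\perp}X|V|(\omega,y)\,dy=\int|V|>0$ for every $\omega$.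

Three examples. For $V=\mathbf 1_{\{|x|\le\rho\}}$ the longest chord is a diameter, so $\|XV\|_\infty=2\rho$. For $V=e^{-|x|^2/R^2}$ the line $y+t\omega$ gives $e^{-|y|^2/R^2}\sqrt\pi R$, so $\|XV\|_\infty=\sqrt\pi R$. For $n=3$ and $V=|x|^{-1}\mathbf 1_{\{|x|<1\}}\in L^2$, lines at distance $b$ from $0$ give $\int_{|t|<\sqrt{1-b^2}}(b^2+t^2)^{-1/2}dt\to\infty$ as $b\to0$; so $\|XV\|_\infty=\infty$ although $V\in L^q$ with $q=2>\frac32$.

**Scaling and conjugation.** If $-\Delta u+Vu=zu$, then $u(\lambda\,\cdot)$ is an eigenfunction for $\lambda^2V(\lambda\,\cdot)$ with eigenvalue $\lambda^2z$, and the X-ray norm is multiplied by $\lambda^2\cdot\lambda^{-1}=\lambda$. So $|z|^{1/2}/\|XV\|_\infty$ is scale invariant. Conjugation maps $V\mapsto\bar V$, $z\mapsto\bar z$. Hence we may always take $z=e^{i\theta}$ with $\theta\in(0,\pi]$.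

## 3. From eigenvalues to the norm of $W^{1/2}R_0(z)W^{1/2}$

For $0\le W\in L^q$ and $z\notin[0,\infty)$ put
$$K_W(z)=B\,(1-\Delta)R_0(z)\,B^*,\qquad B=W^{1/2}(1-\Delta)^{-1/2}.$$
This is the rigorous meaning of $W^{1/2}R_0(z)W^{1/2}$. It is compact, because $B$ is compact and $(1-\Delta)R_0(z)$ is bounded. Note that $(1-\Delta)^{1/2}B^*:L^2\to H^{-1}$ is multiplication by $W^{1/2}$: for $v\in H^1$, $\langle(1-\Delta)^{1/2}B^*g,v\rangle=\langle g,B(1-\Delta)^{1/2}v\rangle=\int gW^{1/2}\bar v$.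

**Step 1. Eigenvalues off $[0,\infty)$ are discrete.** This lets us look only for eigenvalues. Let $V=UW$ with $W=|V|$, $|U|=1$. As a map $H^1\to H^{-1}$,
$$H-\lambda=(1-\Delta)^{1/2}M(\lambda)(1-\Delta)^{1/2},\qquad M(\lambda)=M_0(\lambda)+B^*UB,\quad M_0(\lambda)=(-\Delta-\lambda)(1-\Delta)^{-1}.$$
For $\lambda\notin[0,\infty)$ the multiplier $M_0(\lambda)$ is invertible, so $M(\lambda)=M_0(\lambda)\big(I+M_0(\lambda)^{-1}B^*UB\big)$ is an analytic family of the form invertible times ($I$ + compact).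

For $\lambda\le-C_W-\frac12$, (1) gives, with $u=(1-\Delta)^{-1/2}\varphi$,
$$\operatorname{Re}\langle M(\lambda)\varphi,\varphi\rangle\ge\tfrac12\|\nabla u\|^2+(-\lambda-C_W)\|u\|^2\ge\tfrac12\|\varphi\|^2,$$
so $M(\lambda)$ is invertible there (Lax–Milgram). By the analytic Fredholm theorem on the connected set $\mathbb C\setminus[0,\infty)$, $M(\lambda)^{-1}$ is meromorphic there, with principal parts of finite rank.

Where $M(\lambda)$ is invertible, $u=(1-\Delta)^{-1/2}M(\lambda)^{-1}(1-\Delta)^{-1/2}f$ solves $(H-\lambda)u=f$. The solution is unique, since $(H-\lambda)u=0$ gives $M(\lambda)(1-\Delta)^{1/2}u=0$. So $\lambda$ is in the resolvent set and this formula is the resolvent. If $\lambda_0\notin[0,\infty)$ is an eigenvalue, then $M(\lambda_0)$ is not injective. So $\lambda_0$ is one of the poles, hence isolated in the spectrum, and its Riesz projection, minus the residue of the resolvent, has finite rank. Thus every eigenvalue of $H$ in $\mathbb C\setminus[0,\infty)$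 is discrete.

Conversely, $M(\lambda)^{-1}-M_0(\lambda)^{-1}=-M(\lambda)^{-1}B^*UBM_0(\lambda)^{-1}$ is compact for very negative $\lambda$, so the resolvents of $H$ and $-\Delta$ differ by a compact operator. By Weyl's theorem $[0,\infty)$ is in the essential spectrum of $H$, and discrete eigenvalues lie off $[0,\infty)$.

**Step 2. What is missing in the usual principle.** The equation $Hu=zu$ says that $-1$ is an eigenvalue of $K_W(z)U$, and this implies $\|K_W(z)\|\ge1$. For the converse we may choose the phase $U$ of $V$ freely. Is this freedom enough to turn the *norm* of $K_W(z)$ into an eigenvalue? For a general operator it is not: $\begin{pmatrix}0&1\\0&0\end{pmatrix}$ has norm $1$, but its product with any diagonal unitary matrix is nilpotent. What saves us is that $K_W(z)$ is complex symmetric, $JKJ=K^*$. Look at $K=\begin{pmatrix}1&i\\i&-1\end{pmatrix}=vv^{T}$, $v=(1,i)^T$. It satisfies $K^2=0$, but $g=\bar v=(1,-i)^T$ has $Kg=2v=2\bar g$, and with $D=\operatorname{diag}(1,-1)=\operatorname{diag}(g_j/\bar g_j)$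 we get $DKg=2g$. The phases $g/\bar g$ restore the norm $2$ as an eigenvalue. The same works in general.

**Proposition 3.** Let $z\notin[0,\infty)$.

(i) If $z$ is an eigenvalue of $-\Delta+V$ with $V\in L^q$, then $\|K_{|V|}(z)\|\ge1$.

(ii) If $0\le W\in L^q$ and $A:=\|K_W(z)\|>0$, there is $V$ with $|V|=W/A$ such that $z$ is a discrete eigenvalue of $-\Delta+V$.

*Proof of (i).* Let $u\in H^1\setminus\{0\}$, $Hu=zu$, $W=|V|$, $f=W^{1/2}u\in L^2$. In $H^{-1}$, $(-\Delta-z)u=-Vu=-(1-\Delta)^{1/2}B^*Uf$. So $u=-(1-\Delta)^{1/2}R_0(z)B^*Uf$ and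
$$f=B(1-\Delta)^{1/2}u=-K_W(z)Uf .$$
If $f=0$ then $u=0$, a contradiction. So $f\ne0$, and $\|f\|\le\|K_W(z)\|\|Uf\|=\|K_W(z)\|\|f\|$ gives the claim.

*Proof of (ii).* Write $K=K_W(z)$.

*A vector with $Kg=A\bar g$.* Since $W$ is real and the multipliers are even in $\xi$, $JBJ=B$, $JB^*J=B^*$ and $JR_0(z)J=R_0(\bar z)=R_0(z)^*$. Hence $JKJ=K^*$. Let $\mathcal A=JK$, an antilinear map. Then $\mathcal A^2=JKJK=K^*K$, so $\mathcal A$ commutes with $K^*K$ and preserves $Y=\ker(K^*K-A^2)$, which is nonzero because $K^*K$ is compact, nonnegative and of norm $A^2>0$. Take $0\ne h\in Y$. If $g:=\mathcal Ah+Ah\ne0$, then $\mathcal Ag=A^2h+A\,\mathcal Ah=Ag$. If $\mathcal Ah=-Ah$, then $g:=ih$ has $\mathcal Ag=-i\mathcal Ah=iAh=Ag$. In both cases $g\ne0$ and $JKg=Ag$, that is, $Kg=A\bar g$.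

*The eigenfunction.* Put $u=(1-\Delta)^{1/2}R_0(z)B^*g=(1-\Delta)^{-1/2}\big[(1-\Delta)R_0(z)B^*g\big]\in H^1$. Then $W^{1/2}u=B(1-\Delta)^{1/2}u=Kg=A\bar g$, so $u\ne0$. Since $(-\Delta-z)u=(1-\Delta)^{1/2}B^*g$, for all $v\in H^1$
$$\int\nabla u\cdot\nabla\bar v-z\int u\bar v=\int W^{1/2}g\,\bar v .$$

*The potential.* Let $V=-A^{-1}W\,g/\bar g$ on $\{g\ne0\}$ and $V=-A^{-1}W$ on $\{g=0\}$; then $|V|=W/A$. On $\{g\ne0\}$, $W^{1/2}g=\frac g{\bar g}W^{1/2}\bar g=A^{-1}\frac g{\bar g}Wu=-Vu$. On $\{g=0\}$, $W^{1/2}u=A\bar g=0$, so $Vu=0=W^{1/2}g$. Hence $\int\nabla u\cdot\nabla\bar v+\int Vu\bar v=z\int u\bar v$ for all $v\in H^1$, so $u\in D(H)$ and $Hu=zu$. By Step 1, $z$ is a discrete eigenvalue. $\square$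

**Proof of Theorem 2(a).** Let $z=e^{i\theta}$. If $z$ is an eigenvalue of $-\Delta+V$ with $\|XV\|_\infty<\infty$, then by (i) $1\le\|K_{|V|}(z)\|\le\mathcal R_n(\theta)\|XV\|_\infty$; so $\mathcal C_n\le\mathcal R_n$. Conversely, for each admissible $W$ with $\|K_W(z)\|>0$, (ii) gives $V$ with eigenvalue $z$ and $1/\|XV\|_\infty=\|K_W(z)\|/\|XW\|_\infty$; so $\mathcal C_n\ge\mathcal R_n$, provided some $W$ has $K_W(z)\ne0$. Take $W=f=\mathbf 1_{\{|x|\le1\}}$. If $\operatorname{Im}z>0$, then $\operatorname{Im}\langle K_Wf,f\rangle=\|m(D)W^{1/2}f\|^2>0$ with $m(\xi)=(\operatorname{Im}z)^{1/2}/\big||\xi|^2-z\big|>0$. If $z=-1$, then $\langle K_Wf,f\rangle=\|(1-\Delta)^{-1/2}W^{1/2}f\|^2>0$. $\square$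

So we must compare $\|K_W(e^{i\theta})\|$ with $\|XW\|_\infty$.

## 4. The Schur test: negative eigenvalues, and the constant $1/d(\theta)$

Write $\mathcal X=\|XW\|_\infty<\infty$. Let $f,h$ be bounded with compact support (a dense class) and put $G=W^{1/2}f$, $G_h=W^{1/2}h$. These are in $L^2$ as $W\in L^1_{loc}$, and $B^*f=(1-\Delta)^{-1/2}G$. Hence $\langle K_W(z)f,h\rangle=(2\pi)^{-n}\int\hat G\,\overline{\hat G_h}\,(|\xi|^2-z)^{-1}d\xi$, and by Cauchy–Schwarz $|\langle K_W(z)f,h\rangle|\le Q(f)^{1/2}Q(h)^{1/2}$ with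
$$Q(f)=(2\pi)^{-n}\int\frac{|\hat G(\xi)|^2}{\big||\xi|^2-z\big|}\,d\xi .\tag{2}$$
So $\|K_W(z)\|\le\sup_fQ(f)/\|f\|^2$.

**Step 1. The case $z=-1$.** Here the kernel is positive and decays fast. $(1-\Delta)^{-1}$ has kernel $g(|x-y|)$ with $g(r)=\int_0^\infty(4\pi t)^{-n/2}e^{-t-r^2/4t}dt$. Since $(r^2/t)^{(n-1)/2}e^{-r^2/4t}$ is bounded,
$$r^{n-1}g(r)=(4\pi)^{-n/2}\int_0^\infty t^{-1/2}\Big(\frac{r^2}t\Big)^{\frac{n-1}2}e^{-r^2/4t}e^{-t}dt\le C\int_0^\infty t^{-1/2}e^{-t}dt<\infty .$$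
Let $b_n=\sup_rr^{n-1}g(r)$. The exceptional null set of lines pulls back to a null set under $(\omega,x)\mapsto(\omega,x-(x\cdot\omega)\omega)$. So for a.e. $x$, a.e. line through $x$ has $\int_\ell W\le\mathcal X$. For such $x$, polar coordinates at $x$ give
$$\int g(|x-y|)W(y)\,dy=\int_{S^{n-1}}\int_0^\infty g(r)r^{n-1}W(x+r\omega)\,dr\,d\omega\le\frac{b_n}2\int_{S^{n-1}}\int_{\mathbb R}W(x+r\omega)\,dr\,d\omega\le A_n\mathcal X ,$$
with $A_n=\frac12|S^{n-1}|b_n$. The Jacobian $r^{n-1}$ is what turns volume integrals into line integrals. Now use $W^{1/2}(x)W^{1/2}(y)|f(x)f(y)|\le\frac12\big(W(y)|f(x)|^2+W(x)|f(y)|^2\big)$: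
$$\langle(1-\Delta)^{-1}G,G\rangle\le\iint g(|x-y|)|G(x)||G(y)|\,dx\,dy\le\int|f(x)|^2\int g(|x-y|)W(y)\,dy\,dx\le A_n\mathcal X\|f\|^2 .\tag{3}$$
Hence $\|K_W(-1)\|\le A_n\mathcal X$, and negative eigenvalues satisfy $|z|^{1/2}\le A_n\|XV\|_\infty$. For $n=3$, $g(r)=\frac{e^{-r}}{4\pi r}$, $b_3=\frac1{4\pi e}$ and $A_3=\frac1{2e}$.

**Step 2. Proof of Theorem 2(c).** We compare $z=e^{i\theta}$ with $-1$ on the Fourier side. For $s\ge0$,
$$\frac{1+s}{|s-z|}=\Big|1+\frac{1+z}{s-z}\Big|\le1+\frac2{d(\theta)} .$$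
With $s=|\xi|^2$, (2) and (3) give $Q(f)\le(1+2/d(\theta))A_n\mathcal X\|f\|^2$. By (a), this is (c). $\square$

**Step 3. Why absolute values give no more.** As $\theta\to0$, the bound (c) grows like $1/\theta$. Can a more careful Schur test be uniform in $\theta$? Take $n=3$, $z=e^{i\theta}$, $\kappa=\operatorname{Im}\sqrt z=\sin(\theta/2)$. The kernel of $R_0(z)$ has modulus $\frac{e^{-\kappa r}}{4\pi r}$, and $r^2\cdot\frac{e^{-\kappa r}}{4\pi r}\le\frac1{4\pi e\kappa}$, so Step 1 yields only the bound $\frac{\mathcal X}{2e\kappa}$. This is the true size for the *modulus* of the kernel. Indeed, let $W=f=\mathbf 1_{\{|x|\le\rho\}}$ with $\rho=1/\kappa$, so that $\mathcal X=2\rho$. For $|x|,|y|\le\rho$ we have $|x-y|\le2\rho$ and $e^{-\kappa|x-y|}\ge e^{-2}$, so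
$$\frac1{\|f\|^2}\iint_{|x|,|y|\le\rho}\frac{e^{-\kappa|x-y|}}{4\pi|x-y|}\,dx\,dy\ \ge\ \frac{e^{-2}}{8\pi\rho}\cdot\frac{4\pi\rho^3}3=\frac{e^{-2}\rho^2}6=\frac{e^{-2}}{12\kappa}\,\mathcal X .$$
For a uniform bound one would need $r^{n-1}|{\rm kernel}|$ bounded, while for $n=3$ and $\theta\to0$ the modulus decays only like $r^{-1}$. So the oscillation $e^{i\sqrt zr}$ has to enter, both for a better upper bound and for a counterexample.

## 5. Wave packets against a Gaussian weight: a tie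

We look for lower bounds on $\|K_W(z)\|$. Let $W\ge0$ be bounded and in some $L^q$ as above, $z=e^{i\theta}$ with $0<\theta<\pi$, and let $u\in H^2\setminus\{0\}$. Then
$$\|K_W(z)\|\ \ge\ \sin\theta\ \frac{\int W|u|^2}{\|(-\Delta-z)u\|^2} .\tag{4}$$
*Proof.* Let $T$ be the Fourier multiplier $\sqrt{\sin\theta}\big/\big||\xi|^2-z\big|$. Since $\operatorname{Im}\frac1{|\xi|^2-z}=\frac{\sin\theta}{||\xi|^2-z|^2}$, we have $T^2=\frac1{2i}\big(R_0(z)-R_0(z)^*\big)$. As $W$ is bounded, $K_W(z)=W^{1/2}R_0(z)W^{1/2}$ and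
$$\|K_W(z)\|\ge\|\operatorname{Im}K_W(z)\|=\|W^{1/2}T^2W^{1/2}\|=\|W^{1/2}T\|^2\ge\frac{\|W^{1/2}Tf\|^2}{\|f\|^2}$$
for every $f\neq 0$. Choose $\hat f=\big||\xi|^2-z\big|\hat u/\sqrt{\sin\theta}$, so that $Tf=u$ and $\|f\|^2=\|(-\Delta-z)u\|^2/\sin\theta$. $\square$

So $u$ should be almost a solution of $-\Delta u=zu$, and $W$ should sit where $|u|$ is large. Let $R=1/\theta\ge3$, $\xi_1,\dots,\xi_N\in S^{n-1}$ with $|\xi_j-\xi_k|\ge\delta$ for $j\ne k$ and $R\delta\ge3\sqrt N$, and
$$F(x)=\sum_{j=1}^Ne^{i\xi_j\cdot x},\qquad u(x)=F(x)e^{-|x|^2/(2R^2)} .$$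

The first weight to try is $W=e^{-|x|^2/R^2}$, with $\|XW\|_\infty=\sqrt\pi R$. The quotient (4) then has order $R$ at most, whatever $N$ is. For the numerator, each $k\ne j$ has $|\xi_j-\xi_k|\ge\delta$, so
$$\int W|u|^2=(\pi/2)^{n/2}R^n\sum_{j,k}e^{-R^2|\xi_j-\xi_k|^2/8}\le(\pi/2)^{n/2}R^nN(1+Ne^{-9N/8})\le2(\pi/2)^{n/2}NR^n .$$
For the denominator, $\hat u=(2\pi)^{n/2}R^n\sum_je^{-R^2|\xi-\xi_j|^2/2}$ and $\big||\xi|^2-z\big|\ge\sin\theta$. The square of a sum of nonnegative terms is at least the sum of the squares, so Plancherel gives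
$$\|(-\Delta-z)u\|^2\ge\sin^2\theta\,R^{2n}\sum_j\int e^{-R^2|\xi-\xi_j|^2}d\xi=\sin^2\theta\,\pi^{n/2}NR^n .$$
With $\sin\theta\ge\theta/2=\frac1{2R}$, the right side of (4) is at most $4\cdot2^{-n/2}R$, comparable to $\|XW\|_\infty$ with no gain in $N$. The packets add up in the numerator and in the denominator at the same rate.

To win, one needs a weight $We^{|x|^2/R^2}=w$ that is large where $|F|^2$ is near its maximum $N^2$, rather than its mean $N$, while integrals of $w$ over lines remain as for $w=1$.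

## 6. Product weights and their line averages

For a trigonometric polynomial $p(x)=\sum_\kappa c_\kappa e^{i\kappa\cdot x}$ the mean value over $\mathbb R^n$ is $\mathcal M(p)=c_0$, and the mean along the line $y+t\omega$ is $\sum_{\kappa\cdot\omega=0}c_\kappa e^{i\kappa\cdot y}$. The aim is a trigonometric polynomial $w\ge0$ with

* line means bounded independently of $N$, and
* $\mathcal M(w|F|^2)\ge cN^2$.

The order $N^2$ is the largest possible when the line means are bounded, as $|F|^2\le N^2$.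

A natural try is $w=|F|^2/N$. Take $n=2$ and no antipodal pairs among the $\xi_j$. For each direction $\omega$ and each $j$, at most two unit vectors have the same $\omega$-component as $\xi_j$, so line means of $w$ are at most $2$. However, two unit vectors with a given nonzero sum are determined up to order. So $\mathcal M(|F|^4)$, the number of $(j,k,l,m)$ with $\xi_j+\xi_k=\xi_l+\xi_m$, equals $2N^2-N$, and $\mathcal M(w|F|^2)=2N-1$. This is not even twice the value $N$ for $w=1$.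

The way past this is to bias each of the $N$ phases separately. If phases $\varphi_j$ are independent with density $\frac1{2\pi}(1+\cos\varphi)$, then $e^{i\varphi_j}$ has mean $\frac12$, so $\sum_je^{i\varphi_j}$ has mean $\frac N2$. This suggests
$$w(x)=\prod_{j=1}^N\big(1+\cos(\xi_j\cdot x)\big)=\sum_{\nu\in\{-1,0,1\}^N}2^{-|\nu|}e^{i\eta_\nu\cdot x}\ \ge0,\qquad \eta_\nu=\sum_j\nu_j\xi_j,\quad|\nu|=\#\{j:\nu_j\ne0\}.\tag{5}$$
The expansion comes from $1+\cos s=1+\frac12e^{is}+\frac12e^{-is}$.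

By hand: $n=N=2$, $\xi_1=e_1$, $\xi_2=e_2$, $w=(1+\cos x_1)(1+\cos x_2)$. Lines parallel to $e_1$ have mean $1+\cos y_2\le2$, and similarly for $e_2$. Lines parallel to $(1,1)$ have mean $1+\frac12\cos(y_1-y_2)\le\frac32$, and lines parallel to $(1,-1)$ have mean $1+\frac12\cos(y_1+y_2)\le\frac32$. In all other directions the mean is $1$. And since $|F|^2=2+2\cos(x_1-x_2)$, $\mathcal M(w|F|^2)=2+\frac12=\frac52$.

In general the mean of $w$ along a line of direction $\omega$ is at most $\sum_{\nu:\,\eta_\nu\cdot\omega=0}2^{-|\nu|}$, and everything depends on how many resonances $\eta_\nu\cdot\omega=0$ one direction can have. The $\xi_j$ cannot be chosen carelessly. Take $n=2$, $N$ even and the vertices of a regular $N$-gon, so that $\xi_{j+N/2}=-\xi_j$. All $\nu$ with $\nu_j=\nu_{j+N/2}$ for every $j\le N/2$ have $\eta_\nu=0$, and these alone contribute $(1+\frac14+\frac14)^{N/2}=(3/2)^{N/2}$ to the mean along every line through the origin.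

The good situation is that, for each $\omega$, the resonant $\nu$ span a space of dimension at most $n-1$ in $\mathbb R^N$. Then $n-1$ coordinates determine such a $\nu$, and their weights $2^{-|\nu|}$ sum to at most $2^{n-1}$ (Section 8, Step 1). For $n=2$ this is visible at once: the resonant vectors are then $0$ and at most one pair $\pm\nu$, with sum at most $1+2\cdot\frac12=2$. Since Gaussians of width $R$ see only frequencies larger than about $1/R$, we also need this for near-resonances $|\eta_\nu\cdot\omega|<\delta$, with a lower bound on $\delta$. The weight is in the spirit of known counterexamples for the Mizohata–Takeuchi problem, but no result from there is used.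

## 7. Unit vectors with at most $n-1$ independent near-resonances

For $\xi_1,\dots,\xi_N\in S^{n-1}$ keep the notation $\eta_\nu$, $|\nu|$ of (5).

**Lemma 4.** There is $\gamma=\gamma_n$ such that for every $N\ge n$ there are $\xi_1,\dots,\xi_N\in S^{n-1}$ and $\delta\in[e^{-\gamma N},1)$ with

(i) $|\xi_j-\xi_k|\ge\delta$ for $j\ne k$;

(ii) for every $\omega\in S^{n-1}$, the set $\Lambda_\omega=\{\nu\in\{-1,0,1\}^N:|\eta_\nu\cdot\omega|<\delta\}$ spans a subspace of $\mathbb R^N$ of dimension at most $n-1$.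

If $n$ independent vectors $\nu$ had $\eta_\nu$ almost orthogonal to one $\omega$, then the determinant of these $\eta_\nu$ would be tiny. So it is enough to keep all such determinants away from zero, and random $\xi_j$ do this.

**Step 1. One random vector.** For $\zeta$ uniform on $S^{n-1}$, $a\in\mathbb R$, $0\ne b\in\mathbb R^n$, $t\in(0,1]$,
$$\mathbb P\big(|a+b\cdot\zeta|<t|b|\big)\le D_nt^{1/2},\qquad D_n\ge1 .\tag{6}$$
Indeed, $b\cdot\zeta/|b|$ has density $\mathrm{const}\cdot(1-s^2)^{(n-3)/2}$ on $[-1,1]$, and the event puts it in an interval of length $2t$. For $n\ge3$ the density is bounded, so the probability is $\le Ct\le Ct^{1/2}$. For $n=2$ the density is $\frac1\pi(1-s^2)^{-1/2}\le\frac1\pi(1-|s|)^{-1/2}$. On each of $[-1,0]$, $[0,1]$ its integral over a set of measure at most $2t$ is at most $\frac1\pi\int_0^{2t}r^{-1/2}dr=\frac2\pi\sqrt{2t}$, so $D_2=2$ works.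

**Step 2. One determinant is rarely small.** Let the $\xi_j$ be independent and uniform on $S^{n-1}$. Let $E$ be an $n\times N$ matrix with entries in $\{-1,0,1\}$ and linearly independent rows $\nu^{(1)},\dots,\nu^{(n)}$, and let $\Xi$ be the $N\times n$ matrix with rows $\xi_j$. The rows of $E\Xi$ are the $\eta_{\nu^{(i)}}$, so by Cauchy–Binet
$$P:=\det(\eta_{\nu^{(1)}},\dots,\eta_{\nu^{(n)}})=\det(E\Xi)=\sum_{S'}\det E_{S'}\det\Xi_{S'} ,$$
summed over $n$-element sets $S'\subset\{1,\dots,N\}$. Pick $S=\{s_1<\dots<s_n\}$ with $\det E_S\ne0$. This is a nonzero integer, so $|\det E_S|\ge1$.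

We peel off $\xi_{s_1},\dots,\xi_{s_n}$ one at a time. As a polynomial, $P$ is affine in each $\xi_j$ separately. Set $P_0=P$ and let $P_i$ be the $e_i$-component of the coefficient vector of $\xi_{s_i}$ in $P_{i-1}$. Then $P_i$ does not depend on $\xi_{s_1},\dots,\xi_{s_i}$ and is affine in each other variable. At step $i$ all terms with $s_i\notin S'$ drop out, as they do not contain $\xi_{s_i}$. After $n$ steps only $S'=S$ survives, with its rows replaced by $e_1,\dots,e_n$:
$$P_n=\det E_S\cdot\det(e_1,\dots,e_n)=\det E_S .$$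
Conditionally on all variables except $\xi_{s_i}$, $P_{i-1}=a+b\cdot\xi_{s_i}$ and $P_i=b\cdot e_i$, so $|b|\ge|P_i|$. By (6), $\mathbb P(|P_{i-1}|<t|P_i|)\le D_nt^{1/2}$; if $b=0$, then $P_i=0$ and the event is empty. Outside these $n$ events, $|P|\ge t|P_1|\ge\dots\ge t^n|P_n|\ge t^n$. Hence $\mathbb P(|P|<t^n)\le nD_nt^{1/2}$.

**Step 3. All determinants at once, and the choice of $\delta$.** There are at most $3^{nN}$ matrices $E$. With $t=(2nD_n3^{nN})^{-2}$ we have $nD_nt^{1/2}=\frac12 3^{-nN}$. So with probability at least $\frac12$, setting $\delta'=t^n$,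
$$|\det(\eta_{\nu^{(1)}},\dots,\eta_{\nu^{(n)}})|\ge\delta'\qquad\text{for all linearly independent }\nu^{(1)},\dots,\nu^{(n)}\in\{-1,0,1\}^N .\tag{7}$$
Fix such $\xi_j$ and put $\delta=n^{-n/2}N^{-(n-1)}\delta'<1$. Then $\log\frac1\delta=\frac n2\log n+(n-1)\log N+2n\log(2nD_n)+2n^2N\log3\le\gamma N$ for a suitable $\gamma=\gamma_n$.

**Step 4. Property (i).** Let $\mathbf e_j$ be the standard basis of $\mathbb R^N$. Apply (7) to $\nu^{(1)}=\mathbf e_j-\mathbf e_k$, $\nu^{(2)}=\mathbf e_k$ and $n-2$ further distinct basis vectors, available since $N\ge n$. By Hadamard's inequality $\delta\le\delta'\le|\xi_j-\xi_k|\cdot1\cdots1$.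

**Step 5. Property (ii).** Suppose $\Lambda_\omega$ contained $n$ independent vectors $\nu^{(i)}$, and let $M$ be the $n\times n$ matrix with rows $\eta_{\nu^{(i)}}$. The entries of $M\omega$ are less than $\delta$ in modulus, so the smallest singular value is at most $|M\omega|<\sqrt n\,\delta$. The others are at most $\|M\|_{HS}\le\sqrt n\,N$, as $|\eta_\nu|\le N$. Hence $|\det M|<\sqrt n\,\delta\,(\sqrt nN)^{n-1}=\delta'$, contradicting (7). $\square$

## 8. The eigenvalue $e^{i\theta}$ with X-ray norm of size $1/\log(1/\theta)$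

Let $N\ge n$, take $\xi_j,\delta$ from Lemma 4, let $R\ge R_N:=3\sqrt Ne^{\gamma N}$, $\theta=1/R$, $z=e^{i\theta}$. Then $R\ge3\sqrt N/\delta$, so $R^2\delta^2\ge9N$, and $R\ge3$. With $w$ from (5) and $F=\sum_je^{i\xi_j\cdot x}$, put
$$W(x)=w(x)e^{-|x|^2/R^2}\mathbf 1_{\{|x|\le\rho\}},\qquad u(x)=F(x)e^{-|x|^2/(2R^2)},$$
where $\rho$ is so large that $\int W|u|^2\ge\frac12\int w|F|^2e^{-2|x|^2/R^2}dx$ (monotone convergence).

**Step 1. Line integrals of $W$ are $O(R)$, uniformly in $N$.** Let $\omega\in S^{n-1}$, $y\perp\omega$. Drop the cutoff, which only increases the integral as $w\ge0$, and use $|y+t\omega|^2=|y|^2+t^2$ and $\int e^{i\tau t}e^{-t^2/R^2}dt=\sqrt\pi Re^{-R^2\tau^2/4}$: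
$$\int_{\mathbb R}W(y+t\omega)\,dt\le e^{-|y|^2/R^2}\sum_\nu2^{-|\nu|}e^{i\eta_\nu\cdot y}\sqrt\pi R\,e^{-R^2(\eta_\nu\cdot\omega)^2/4}\le\sqrt\pi R\sum_\nu2^{-|\nu|}e^{-R^2(\eta_\nu\cdot\omega)^2/4} .$$
*Terms with $\nu\notin\Lambda_\omega$.* Since $\sum_\nu2^{-|\nu|}=(1+\frac12+\frac12)^N=2^N$, they contribute at most $2^Ne^{-R^2\delta^2/4}\le2^Ne^{-9N/4}\le1$ to the last sum.

*Terms with $\nu\in\Lambda_\omega$.* Let $L=\operatorname{span}\Lambda_\omega$ and $d=\dim L\le n-1$. A $d\times N$ matrix whose rows form a basis of $L$ has $d$ independent columns. Let $I$ be the set of their indices. Then $\nu\mapsto\nu_I$ (keeping the coordinates in $I$) is injective on $L$. As $|\nu|\ge|\nu_I|$, these terms contribute at most $\sum_{\nu'\in\{-1,0,1\}^d}2^{-|\nu'|}=2^d\le2^{n-1}$. Hence, for every line,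
$$\int_\ell W\le\sqrt\pi\,(2^{n-1}+1)\,R .\tag{8}$$

**Step 2. The weight sees $|F|^2\sim N^2$.** Both $w$ and $|F|^2=\sum_{j,k}e^{i(\xi_j-\xi_k)\cdot x}$ have nonnegative coefficients. So $w|F|^2=\sum_\kappa c_\kappa e^{i\kappa\cdot x}$, a finite sum with $c_\kappa\ge0$, and $\int e^{i\kappa\cdot x}e^{-2|x|^2/R^2}dx=(\pi/2)^{n/2}R^ne^{-R^2|\kappa|^2/8}>0$. We may keep only $\kappa=0$. A pair $j\ne k$ together with $\nu=\mathbf e_k-\mathbf e_j$ has $\eta_\nu+\xi_j-\xi_k=0$ and contributes $2^{-2}=\frac14$ to $c_0$. A pair $j=k$ with $\nu=0$ contributes $1$. So $c_0\ge N+\frac{N(N-1)}4\ge\frac{N^2}4$, and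
$$\int W|u|^2\ge\tfrac18(\pi/2)^{n/2}N^2R^n .\tag{9}$$

**Step 3. $u$ is almost a solution.** We have $\hat u(\xi)=(2\pi)^{n/2}R^n\sum_je^{-R^2|\xi-\xi_j|^2/2}$. By (i) of Lemma 4, for each $\xi$ at most one $j$ has $|\xi-\xi_j|<\delta/2$. So
$$\sum_je^{-R^2|\xi-\xi_j|^2/2}\le1+Ne^{-R^2\delta^2/8}\le1+Ne^{-9N/8}\le2 ,$$
and the square of this sum is at most twice the sum. By Plancherel and the substitution $\xi=\xi_j+\zeta/R$,
$$\|(-\Delta-z)u\|^2=R^{2n}\int\big||\xi|^2-z\big|^2\Big(\sum_je^{-\frac{R^2|\xi-\xi_j|^2}2}\Big)^2d\xi\le2R^n\sum_j\int\Big|\big|\xi_j+\tfrac\zeta R\big|^2-z\Big|^2e^{-|\zeta|^2/2}\,d\zeta .$$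
Since $|\xi_j|=1$, $|1-z|\le\theta=\frac1R$ and $R\ge1$,
$$\Big|\big|\xi_j+\tfrac\zeta R\big|^2-z\Big|\le\frac1R+\frac{2|\zeta|}R+\frac{|\zeta|^2}{R^2}\le\frac{(1+|\zeta|)^2}R .$$
Thus
$$\|(-\Delta-z)u\|^2\le2a_nNR^{n-2},\qquad a_n=\int(1+|\zeta|)^4e^{-|\zeta|^2/2}\,d\zeta .\tag{10}$$

**Step 4. The operator norm is at least of order $NR$.** Insert (9), (10) and $\sin\theta\ge\frac\theta2=\frac1{2R}$ into (4):
$$A:=\|K_W(z)\|\ge\frac1{2R}\cdot\frac{\frac18(\pi/2)^{n/2}N^2R^n}{2a_nNR^{n-2}}=c_n'NR,\qquad c_n'=\frac{(\pi/2)^{n/2}}{32\,a_n} .$$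

**Step 5. The potential.** By Proposition 3(ii) there is $V$ with $|V|=W/A$, hence bounded with compact support, such that $z=e^{i\theta}$ is a discrete eigenvalue of $-\Delta+V$. By (8),
$$\|XV\|_\infty\le\frac{\sqrt\pi(2^{n-1}+1)R}{c_n'NR}=\frac{C_n'}N .$$

**Step 6. $N$ in terms of $\theta$.** Choose $\gamma'=\gamma'_n>0$ with $R_N\le e^{\gamma'N}$ for all $N\ge n$, and $\theta_n=e^{-n\gamma'}$. Given $\theta\in(0,\theta_n]$ take $N=\lfloor\log(1/\theta)/\gamma'\rfloor$. Then $N\ge n$, $R=1/\theta\ge e^{\gamma'N}\ge R_N$, and $N\ge\log(1/\theta)/(2\gamma')$, since $\lfloor x\rfloor\ge x/2$ for $x\ge1$. So $1\ge\frac N{C_n'}\|XV\|_\infty\ge\frac{\log(1/\theta)}{2\gamma'C_n'}\|XV\|_\infty$. This proves Theorem 1, and with it Theorem 2(b). $\blacksquare$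

The logarithm comes from Lemma 4: the argument allows $\delta$ to be exponentially small in $N$, and $R=1/\theta$ must exceed $3\sqrt N/\delta$.

**Step 7. The "if and only if" in Theorem 2.** If $\theta_0=\inf_\Omega|\arg z|>0$, then, since $d(\theta)=\sin\theta$ for $\theta\le\frac\pi2$ and $d(\theta)=1$ for $\theta\ge\frac\pi2$, $d(|\arg z|)\ge d(\theta_0)>0$ on $\Omega$, and (c) gives a uniform bound. If there are $z_k\in\Omega$ with $|\arg z_k|\to0$, take the potential of Theorem 1 with $\theta=|\arg z_k|>0$, conjugate it if $\arg z_k<0$, and scale by $\lambda=|z_k|^{1/2}$. The result has the eigenvalue $z_k$ exactly, with ratio $|z_k|^{1/2}/\|XV\|_\infty\ge c_n\log(1/|\arg z_k|)\to\infty$. So no uniform $C$ exists. $\square$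

## 9. The upper bound $\theta^{-\frac{n-1}{n+1}-\varepsilon}$ by thickened spheres

To prove Theorem 2(d), by (a) and (2) we bound $Q(f)/\|f\|^2$ for $z=e^{i\theta}$, $0<\theta\le\frac18$. Put $R=1/\theta\ge8$, $\beta=\frac{n-1}{n+1}$; $f,G,\mathcal X$ are as in Section 4. The step $(1+s)/|s-z|\le1+2/d$ in (c) loses only for $|\xi|$ near $1$. There we control $|\hat G|^2$ on spheres by the following published result, which does use oscillation.

**Quoted theorem** (A. Carbery, M. Iliopoulou, H. Wang, *Some sharp inequalities of Mizohata–Takeuchi-type*, Rev. Mat. Iberoam. 40 (2024)). For a strictly convex compact patch $\Sigma$ of a $C^2$ hypersurface with nonvanishing Gaussian curvature, and every $\varepsilon>0$, for all weights $w\ge0$, $R\ge1$ and balls $B_R$ of radius $R$,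
$$\int_{B_R}|\widehat{g\,d\sigma}|^2w\le C_\varepsilon R^{\beta+\varepsilon}\|Xw\|_\infty\|g\|^2_{L^2(\Sigma)} .$$

**Step 1. The sphere, and the essential supremum.** Let $\mathcal Eg(x)=\int_{S^{n-1}}g(\omega)e^{ix\cdot\omega}d\sigma(\omega)$. Split $S^{n-1}$ into finitely many patches, use Cauchy–Schwarz for the sum, and reflect $x\mapsto-x$, which preserves X-ray norms. So the quoted bound holds for $\mathcal Eg$.

To use only the essential supremum for $W$, let $W_\tau=W*\rho_\tau$ with a standard nonnegative mollifier. For a.e. $\omega$ we have $XW(\omega,\cdot)\le\mathcal X$ a.e. on $\omega^\perp$. For such $\omega$ and all $y$, $XW_\tau(\omega,y)$ is an average over $v$, with density $\rho_\tau(v)$, of the values of $XW(\omega,\cdot)$ at the projection of $y-v$ to $\omega^\perp$, so it is at most $\mathcal X$. For arbitrary $(\omega,y)$ choose such directions $\omega_k\to\omega$ and $y_k=y-(y\cdot\omega_k)\omega_k\to y$. Since $W_\tau\ge0$ is continuous, Fatou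 gives $XW_\tau(\omega,y)\le\mathcal X$. So the bound holds for $W_\tau$ with $\mathcal X$. As $W_\tau\to W$ in $L^1(B_R)$ and $\mathcal Eg$ is bounded, it holds for $W$.

**Step 2. Restriction to spheres, for localized $f$.** For $s\in[\frac12,2]$ and bounded $f$ supported in a ball $B$ of radius $\sqrt nR$,
$$\int_{sS^{n-1}}|\hat G|^2d\sigma_s\le C_\varepsilon R^{\beta+\varepsilon}\mathcal X\|f\|^2 .\tag{11}$$
This is duality. For $g\in L^2(S^{n-1})$,
$$\Big|\int_{S^{n-1}}\hat G(s\omega)\overline{g(\omega)}\,d\sigma\Big|=\Big|\int G(x)\,\overline{\mathcal Eg(sx)}\,dx\Big|\le\|f\|\Big(\int_BW(x)|\mathcal Eg(sx)|^2dx\Big)^{1/2} .$$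
With $y=sx$ and $W_s=W(\cdot/s)$, $\|XW_s\|_\infty=s\mathcal X$, the last integral is $s^{-n}\int_{sB}W_s|\mathcal Eg|^2\le s^{-n}C_\varepsilon(s\sqrt nR)^{\beta+\varepsilon}s\mathcal X\|g\|^2$. Take the supremum over $\|g\|=1$ and multiply by $s^{n-1}$.

**Step 3. A thickened sphere measure with compactly supported transform.** We want to remove the support condition, so we replace $\sigma_s$ by a density whose transform lives in $|x|\le R$. Let $0\le\psi_0\ne0$ be smooth, supported in $\{|x|\le\frac14\}$, and $\psi=\psi_0*\psi_0(-\,\cdot)$. Then $\psi\in C_c^\infty(\{|x|\le1\})$ and $\hat\psi=|\hat\psi_0|^2\ge0$. For $|\xi|\le2$, $\operatorname{Re}\hat\psi_0(\xi)\ge\cos(\frac12)\int\psi_0$, so $\hat\psi\ge c>0$ there. Put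
$$p_s(\xi)=\int_{sS^{n-1}}\theta^{-n}\hat\psi\big((\xi-\omega')/\theta\big)\,d\sigma_s(\omega')\ \ge0 .$$

* If $\big||\xi|-s\big|\le\theta$, the cap of $sS^{n-1}$ within $\theta$ of $s\xi/|\xi|$ lies within $2\theta$ of $\xi$ and has measure $\ge c\,\theta^{n-1}$. So $p_s(\xi)\ge c/\theta$.
* $p_s$ is the convolution of $\sigma_s$ with the transform of $\psi(\theta\,\cdot)$. So its inverse Fourier transform is a constant times $\check\sigma_s(x)\psi(\theta x)$, which vanishes for $|x|>R$; and $p_s$ is integrable.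

**Step 4. Removing the localization.** We show, for every $s\in[\frac12,2]$,
$$\int p_s|\hat G|^2\le C_\varepsilon R^{\beta+\varepsilon}\mathcal X\|f\|^2 .\tag{12}$$
Decompose $\mathbb R^n$ into a grid of cubes $Q$ of side $R$, $f_Q=f\mathbf 1_Q$, $G_Q=G\mathbf 1_Q$; only finitely many are nonzero. Then $\int p_s\hat G_Q\overline{\hat G_{Q'}}=\iint\hat p_s(x-y)G_Q(x)\overline{G_{Q'}(y)}\,dx\,dy$ vanishes unless $\operatorname{dist}(Q,Q')\le R$. That leaves at most $5^n$ cubes $Q'$ for each $Q$, since the grid indices then differ by at most $2$ in each coordinate. As $p_s\ge0$, each remaining term is at most $\frac12\int p_s|\hat G_Q|^2+\frac12\int p_s|\hat G_{Q'}|^2$, so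
$$\int p_s|\hat G|^2\le5^n\sum_Q\int p_s|\hat G_Q|^2 .$$
Substituting $\xi=\omega'+\zeta$,
$$\int p_s|\hat G_Q|^2=\int\theta^{-n}\hat\psi(\zeta/\theta)\int_{sS^{n-1}}|\hat G_Q(\omega'+\zeta)|^2\,d\sigma_s(\omega')\,d\zeta\le C_\varepsilon R^{\beta+\varepsilon}\mathcal X\|f_Q\|^2$$
by (11): $\hat G_Q(\cdot+\zeta)$ is the Fourier transform of $W^{1/2}e^{-ix\cdot\zeta}f_Q$, $Q$ lies in a ball of radius $\sqrt nR$, and $\int\theta^{-n}\hat\psi(\zeta/\theta)d\zeta=\int\hat\psi$. Sum over $Q$, using $\sum_Q\|f_Q\|^2=\|f\|^2$.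

**Step 5. The shell $\frac34\le|\xi|\le\frac54$.** Here we write $1/\big||\xi|^2-z\big|$ as a superposition of the $p_s$. Let $a=\big||\xi|-1\big|$. Since $\sin\theta\ge\frac2\pi\theta$, $\big||\xi|^2-1\big|=a(|\xi|+1)\ge a$ and $|1-z|\le\theta$,
$$\big||\xi|^2-z\big|\ge\max\big(\tfrac2\pi\theta,\ a-\theta\big)\ge\tfrac2{3\pi}(a+\theta) .$$
For the last inequality use $\frac2\pi\theta$ if $a\le2\theta$, and $a-\theta\ge\frac13(a+\theta)$ if $a\ge2\theta$. On the other hand, the interval $|s-|\xi||\le\theta$ lies in $[\frac12,2]$, as $\theta\le\frac18$; on it $p_s(\xi)\ge c/\theta$ and $|s-1|+\theta\le a+2\theta\le2(a+\theta)$. So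
$$\int_{1/2}^2\frac{p_s(\xi)}{|s-1|+\theta}\,ds\ge2\theta\cdot\frac c\theta\cdot\frac1{2(a+\theta)}=\frac c{a+\theta} .$$
Combining both with Tonelli, (12) and $\int_{1/2}^2\frac{ds}{|s-1|+\theta}\le2\log\frac2\theta\le4\log\frac1\theta$,
$$\int_{\frac34\le|\xi|\le\frac54}\frac{|\hat G|^2}{\big||\xi|^2-z\big|}\,d\xi\le C\int_{1/2}^2\frac{ds}{|s-1|+\theta}\ \sup_{s\in[\frac12,2]}\int p_s|\hat G|^2\le C_\varepsilon\log(1/\theta)\,\theta^{-\beta-\varepsilon}\mathcal X\|f\|^2 .$$

**Step 6. The rest of frequency space.** With $s=|\xi|^2$, $|s-z|\ge|s-1|$. If $|\xi|\ge\frac54$, then $\frac{s-1}{s+1}$ is increasing in $s$ and at least $\frac9{41}$. If $|\xi|\le\frac34$, then $\frac{1-s}{1+s}\ge\frac7{25}$. So $\big||\xi|^2-z\big|\ge\frac9{41}(1+|\xi|^2)$ in both cases, and by (3) this part of $Q(f)$ is at most $\frac{41}9\langle(1-\Delta)^{-1}G,G\rangle\le\frac{41}9A_n\mathcal X\|f\|^2$.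

Adding Steps 5 and 6 gives $Q(f)\le C_\varepsilon\log(1/\theta)\,\theta^{-\beta-\varepsilon}\mathcal X\|f\|^2$. Since $\log(1/\theta)\le C_\varepsilon\theta^{-\varepsilon}$ and $\varepsilon>0$ is arbitrary, the logarithm is absorbed, and $\mathcal C_n(\theta)=\mathcal R_n(\theta)\le A_{n,\varepsilon}\theta^{-\frac{n-1}{n+1}-\varepsilon}$ for $0<\theta\le\frac18$. $\blacksquare$
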